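# Deciding uninorm logics by reordering $\mathbb N^n$

Uninorm logic UL, introduced by Metcalfe and Montagna, and involutive uninorm logic IUL are propositional logics given by classes of ordered algebras (Section 2 recalls them). In Metcalfe's chapter "Proof Theory" of the Handbook of Mathematical Fuzzy Logic it is stated that the decidability of both logics is still open: is there an algorithm that reads a formula and tells whether it is a theorem? We prove that there is one for each of the two logics.

Most of the work concerns total preorders on $\mathbb N^n$ that are compatible with addition. We start there, with the orders that come from a linear function, and turn to the logics afterwards.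

## 1. Orders on $\mathbb N^n$ given by one linear weight

Throughout, $\mathbb N=\{0,1,2,\dots\}$, $[n]=\{1,\dots,n\}$, and $e_i$ are the unit vectors.

**Definition 1.1.** An *order* on $\mathbb N^n$ is a total preorder $\le$ (reflexive, transitive, any two elements comparable) with $x\le y\Rightarrow x+z\le y+z$. Write $x\equiv y$ for $x\le y\le x$, and $x<y$ for $y\not\le x$.

Then $\equiv$ is a congruence (an equivalence relation compatible with addition). Inequalities can be added: $x\le y$ and $x'\le y'$ give $x+x'\le y+x'\le y+y'$. Strict inequalities can be cancelled: $x+z<y+z\Rightarrow x<y$, since $y\le x$ would give $y+z\le x+z$. In the other direction $x<y$ only gives $x+z\le y+z$.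

**Definition 1.2.** A triple $(u,v,w)$ of elements of $\mathbb N^n$ is *residual* for $\le$ if for all $x\in\mathbb N^n$: $x+u\le v\iff x\le w$.

So $w$ is a largest solution $x$ of $x+u\le v$; in particular $w+u\le v$. In the usual order of $\mathbb N$, the triple $(u,v,w)$ is residual exactly when $u+w=v$: if it is residual, then $w+u\le v$ and $w+1+u\not\le v$; the converse is clear.

A relation on $\mathbb N^n$ is *Presburger-definable* if it is first-order definable in $(\mathbb N,0,1,+,\le)$. We use that the theory of this structure is decidable (Presburger), and that its definable subsets of $\mathbb N$ are exactly the eventually periodic ones. Integers are coded as differences of natural numbers. Finitely generated subgroups of $\mathbb Z^r$ are definable (say that $g$ is an integer combination of the generators), hence so are their cosets and the homomorphisms from them to $\mathbb Z^s$ (the graph is again a finitely generated group).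

The problem about orders is this. *Given an order $\le$ on $\mathbb N^n$, a finite set $T$ of residual triples for $\le$, and a finite set $S\subset\mathbb N^n\times\mathbb N^n$, find a Presburger-definable order $\le'$ for which all triples of $T$ are residual and which agrees with $\le$ on the pairs in $S$.*

**Example 1.3 ($n=1$).** If $0\le1$, then $k\le k+1$ for all $k$. Either all these inequalities are strict, and $\le$ is the usual order, or there is a least $k$ with $k\equiv k+1$; then $k\equiv k+j$ for all $j$, and $\le$ is the usual order truncated at $k$. If $1\le0$, we get the reverses of these. All of them are definable, so for $n=1$ we can take $\le'$ to be $\le$.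

**Example 1.4.** For $n=2$ this fails. Let $x\le y$ iff $\lambda(x)\le\lambda(y)$ with $\lambda(i,j)=i-\sqrt2\,j$. Then $0\le(i,j)$ iff $i\ge\sqrt2\,j$. If $\le$ were definable, so would be the function $j\mapsto\lceil\sqrt2\,j\rceil$ and the set of $j$ with $\lceil\sqrt2(j+1)\rceil-\lceil\sqrt2\,j\rceil=2$. All these differences are $1$ or $2$ and the first $J$ of them add up to $\lceil\sqrt2J\rceil$, so this set has density $\sqrt2-1$. An eventually periodic set has rational density. So $\le$ is not definable, and the order must be changed.

We now solve the problem for all orders given by one weight. Three lemmas come first; all of them are used again later.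

**Lemma 1.5 (coarsening).** Let $\le$, $T$, $S$ be as in the problem, and let $\mathcal M$ be the finite set of all $v,w$ with $(u,v,w)\in T$ and all entries $x,y$ of pairs $(x,y)\in S$. Define $x\preceq y$ iff for all $z\in\mathbb N^n$ and $m\in\mathcal M$: $y+z\le m\Rightarrow x+z\le m$. Then $\preceq$ is an order, $x\le y\Rightarrow x\preceq y$, the triples of $T$ are residual for $\preceq$, and $\preceq$ agrees with $\le$ on $S$. Moreover $\preceq$, in the place of $\le$, satisfies

> **(Coarse)** If $x<y$, there are $z\in\mathbb N^n$ and $m\in\mathcal M$ with $x+z\le m<y+z$.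

*Proof.* If $x\le y$ and $y+z\le m$, then $x+z\le y+z\le m$; so $x\preceq y$. Hence $\preceq$ is total. It is clearly reflexive and transitive, and $x\preceq y$ implies $x+w\preceq y+w$ (use $z+w$ for $z$). For $m\in\mathcal M$ we have $x\preceq m\iff x\le m$: for $\Rightarrow$ take $z=0$ in the definition. This gives agreement on $S$. For $(u,v,w)\in T$: $x+u\preceq v\iff x+u\le v\iff x\le w\iff x\preceq w$. Finally, let $y\not\preceq x$. Then there are $z,m$ with $x+z\le m$ and $y+z\not\le m$, that is, $x+z\preceq m$ and $y+z\not\preceq m$. $\square$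

**Lemma 1.6 (density).** Let $P$ be a submonoid of $(\mathbb R,+)$ that contains a positive and a negative number and generates a finitely generated, non-cyclic group. Then $P$ is dense in $\mathbb R$.

*Proof.* Suppose that $\alpha/\beta\in\mathbb Q$ for all $\alpha>0>\beta$ in $P$. Fix $\alpha_0>0>\beta_0$ in $P$. Every positive element of $P$ is a rational multiple of $\beta_0$; every negative one is a rational multiple of $\alpha_0$, hence of $\beta_0$. So $P$ generates a finitely generated subgroup of $\mathbb Q\beta_0$, which is cyclic, a contradiction. So there are $\alpha>0>\beta$ in $P$ with $\alpha/\beta$ irrational. Let $r\in\mathbb R$ and $\epsilon>0$. Since the multiples of $\alpha$ are dense modulo $|\beta|$, there are arbitrarily large $k$ and integers $l$ with $|k\alpha-(r+l|\beta|)|<\epsilon$. If $k\alpha>r+\epsilon$, then $l>0$, so $k\alpha+l\beta\in P$, and it is within $\epsilon$ of $r$. $\square$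

**Lemma 1.7 (signs).** Let $\Theta$ be a finitely generated subgroup of $\mathbb R$ and $S_0\subset\Theta\setminus\{0\}$ finite. There is a homomorphism $\pi:\Theta\to\mathbb Z$ with $\pi(\alpha)\alpha>0$ for all $\alpha\in S_0$.

*Proof.* $\Theta$ is free; let $\theta_1,\dots,\theta_r$ be a basis. For $\xi\in\mathbb R^r$ let $\pi_\xi(\sum n_j\theta_j)=\sum n_j\xi_j$. For $\xi=(\theta_1,\dots,\theta_r)$ this is the inclusion, so the finitely many strict inequalities $\pi_\xi(\alpha)\alpha>0$ hold there. They still hold at a nearby rational $\xi$. Multiply by a common denominator. $\square$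

**Proposition 1.8.** Let $\lambda:\mathbb Z^n\to\mathbb R$ be a homomorphism and let $x\le y$ iff $\lambda(x)\le\lambda(y)$, for $x,y\in\mathbb N^n$. Then for all $T$ and $S$ as in the problem there is an order $\le'$ as required.

*Proof.* Let $\Theta=\lambda(\mathbb Z^n)$. Recall that a subgroup of $\mathbb R$ is cyclic or dense.

**Case 1: $\Theta$ is cyclic.** Then $\lambda$ is a positive real multiple of a homomorphism to $\mathbb Z$, so $\le$ is definable. Take $\le'$ to be $\le$.

**Case 2: $\Theta$ is not cyclic and $\lambda$ takes a positive and a negative value on $\mathbb N^n$.** By Lemma 1.6, $\lambda(\mathbb N^n)$ is dense. *If $(u,v,w)$ is residual, then $\lambda(u)+\lambda(w)=\lambda(v)$.* Indeed $w+u\le v$; if $\lambda(w)+\lambda(u)<\lambda(v)$, choose $h\in\mathbb N^n$ with $0<\lambda(h)<\lambda(v)-\lambda(u)-\lambda(w)$; then $x=w+h$ has $x+u\le v$ and $x\not\le w$, a contradiction. Take $\pi$ from Lemma 1.7 for the nonzero values $\lambda(x)-\lambda(y)$ with $(x,y)\in S$, and let $x\le'y$ iff $\pi(\lambda(x))\le\pi(\lambda(y))$. This is an order, and it is definable because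 $\pi\circ\lambda:\mathbb Z^n\to\mathbb Z$ is a homomorphism. It agrees with $\le$ on $S$. For $(u,v,w)\in T$,
$$x+u\le'v\iff\pi(\lambda(x)+\lambda(u)-\lambda(v))\le0\iff\pi(\lambda(x)-\lambda(w))\le0\iff x\le'w.$$

**Case 3: $\lambda$ has constant sign on $\mathbb N^n$.** Let all $\lambda(e_i)\ge0$. We may assume $\mathcal M\ne\emptyset$ (otherwise $T=S=\emptyset$, and we may let all elements be equivalent). Take $\le'$ to be the order $\preceq$ of Lemma 1.5; we must see that it is definable. Let $b=\max\lambda(\mathcal M)$ and $J=\{i:\lambda(e_i)>0\}$. If $\lambda(x)>b$, then $x+z\le m$ never happens, so $y\preceq x$ for all $y$; all such $x$ are equivalent. The remaining $x$ have their $J$-part in a finite subset of $\mathbb N^J$, and elements with the same $J$-part have the same weight. So $\mathbb N^n$ is divided into finitely many definable pieces whose elements are $\preceq$-equivalent, and $\preceq$ is definable. If all $\lambda(e_i)\le0$, let $b=\min\lambda(\mathcal M)$: if $\lambda(x)<b$, then $x+z\le m$ always holds, so $x\preceq y$ for all $y$, and the rest is the same. $\square$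

**Example 1.9 (perturbing is not always safe).** A sensible first plan for all orders is to replace irrational slopes by rational ones, as in Case 2. Look at what it does in Case 3. Let $\lambda(i,j)=i+\sqrt2\,j$ and $(u,v,w)=((0,1),(5,0),(2,1))$. The triple is residual: $x+u\le v$ means $\lambda(x)\le5-\sqrt2\approx3.586$. The elements with this property have $j=0,i\le3$, or $j=1,i\le2$, or $j=2,i=0$, and the largest weight among them is $\lambda(w)=2+\sqrt2\approx3.414$. So $w+u<v$ strictly. With slope $1.6$ in place of $\sqrt2$, the element $w+u=(2,2)$ has weight $5.2>5$, and the triple is no longer residual, although $S=\emptyset$ put no constraint on the slope. What fails is the choice of $h$ in Case 2: there are no elements of $\mathbb N^2$ with small positive weight. In Case 3 it was coarsening that removed the irrational slope.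

What changes for an arbitrary order? It need not be cancellative. For instance, add to Example 1.4 a third generator that is an absorbing top element; then the weight lives only outside an ideal. Several weights can be present at once, each infinitesimal against the next, as in a lexicographic product. A weight may become visible only after some coordinates are made very large. And it is not clear that every irrational weight that survives coarsening is of the kind in Case 2, with positive and negative elements *of the same order of magnitude* inside $\mathbb N^n$. The main part of these notes shows that all of this can be handled: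

**Theorem C.** Let $\le$ be an order on $\mathbb N^n$, $T$ a finite set of residual triples for $\le$, and $S\subset\mathbb N^n\times\mathbb N^n$ finite. Then there is a Presburger-definable order $\le'$ on $\mathbb N^n$ for which all triples of $T$ are residual and with $x\le'y\iff x\le y$ for all $(x,y)\in S$.

## 2. From UL and IUL to orders on $\mathbb N^n$

Formulas are built from countably many variables with $\wedge,\vee,\cdot,\to$ and the constants $t,f,\top,\bot$.

**Definition 2.1.** A *UL-algebra* is an algebra $(A,\wedge,\vee,\cdot,\to,t,f,\bot,\top)$ such that $(A,\wedge,\vee,\bot,\top)$ is a bounded lattice with least element $\bot$ and greatest element $\top$, $(A,\cdot,t)$ is a commutative monoid, residuation holds ($x\cdot y\le z\iff x\le y\to z$), $f$ is an arbitrary element, and prelinearity holds: $((x\to y)\wedge t)\vee((y\to x)\wedge t)=t$. An *IUL-algebra* is a UL-algebra with $(x\to f)\to f=x$. We write $\neg x=x\to f$. A *UL-chain* (*IUL-chain*) is a totally ordered UL-algebra (IUL-algebra).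

A formula $\varphi$ is a *theorem* of UL (IUL) iff $t\le v(\varphi)$ for every valuation $v$ in every UL-algebra (IUL-algebra). Equivalently, UL is the bounded commutative full Lambek calculus FL$_e$ with the axiom $((\varphi\to\psi)\wedge t)\vee((\psi\to\varphi)\wedge t)$, and IUL is UL with $\neg\neg\varphi\to\varphi$.

**Example 2.2.** $\mathbb Z\cup\{-\infty,\infty\}$ is an IUL-chain with $\cdot$ as addition, where $-\infty+x=-\infty$ for all $x$ and $\infty+x=\infty$ for $x\ne-\infty$, and $t=f=0$. For finite $y,z$ we have $y\to z=z-y$. If $y=-\infty$ or $z=\infty$, then $y\to z=\infty$. In the remaining cases ($y=\infty,z<\infty$, or $y$ finite and $z=-\infty$) we have $y\to z=-\infty$. In each case this is the greatest $x$ with $x+y\le z$. So $\neg x=-x$ and $\neg\neg x=x$. The formula $p\to p\cdot p$ gets the value $-1\to-2=-1<t$ at $v(p)=-1$, so it is a theorem of neither logic.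

**Theorem A.** The set of theorems of UL and the set of theorems of IUL are decidable.

**Theorem B.** The universal first-order theory of UL-chains and that of IUL-chains are decidable. Hence the quasi-equational theories of UL- and IUL-algebras (the finite consequence relations $\Gamma\vdash\varphi$) are decidable.

**Step 1. Chains suffice.** *Every UL-algebra is a subdirect product of UL-chains.*

UL-algebras are defined by identities: residuation is equivalent to $y(x\vee z)=yx\vee yz$, $y\to(x\wedge z)\le y\to z$, $y(y\to z)\le z$ and $x\le y\to yx$. (The first two make $y\,\cdot$ and $y\to$ monotone; then $xy\le z$ gives $x\le y\to yx\le y\to z$, and $x\le y\to z$ gives $yx\le y(y\to z)\le z$. That residuation implies the four is immediate.) So by Birkhoff's subdirect representation theorem it suffices to show that a subdirectly irreducible UL-algebra $A$ is a chain.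

For $a\le t$ let $x\sim_ay$ iff for some $k$ both $a^kx\le y$ and $a^ky\le x$, that is, $a^k\le(x\to y)\wedge(y\to x)$. This is transitive: $a^kx\le y$ and $a^ly\le w$ give $a^{k+l}x\le w$. It is a congruence: if $a^kx\le y$, then $a^kxz\le yz$; $a^k(x\wedge z)\le y\wedge z$ because $a^kz\le z$; $a^k(x\vee z)=a^kx\vee a^kz\le y\vee z$; $a^k(z\to x)\le z\to y$ because $z(z\to x)a^k\le a^kx\le y$; and $a^k(y\to z)\le x\to z$ because $a^kx(y\to z)\le y(y\to z)\le z$. Also $a\sim_at$.

Let $a,b\le t$ and $a\vee b=t$. If $x\sim_ay$ and $x\sim_by$, then $c=(x\to y)\wedge(y\to x)$ satisfies $c\ge a^k\vee b^l$ for some $k,l$. Now $(a\vee b)^{k+l}$ is the join of the $a^ib^j$ with $i+j=k+l$, and each of these has $i\ge k$ or $j\ge l$, hence lies below $a^k$ or below $b^l$. So $c\ge(a\vee b)^{k+l}=t$, and $x=y$. Thus $\sim_a\cap\sim_b$ is the identity. By irreducibility $\sim_a$ or $\sim_b$ is the identity, so $a=t$ or $b=t$. Apply this to $a=(x\to y)\wedge t$, $b=(y\to x)\wedge t$: we get $t\le x\to y$ or $t\le y\to x$, that is, $x\le y$ or $y\le x$.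

Homomorphic images of IUL-algebras are IUL-algebras, so the same holds for IUL. Therefore the non-theorems are exactly the formulas refuted in UL-chains (IUL-chains). Quasi-equations are preserved by subalgebras of products, so they too need only be checked on chains.

**Step 2. Admissible orders.** The purpose is to replace a chain with a valuation by an order on a power of $\mathbb N$. Let $\chi$ be a Boolean combination of equations between terms; for a formula $\varphi$ we take $\chi:\ t\wedge\varphi\ne t$. Let $\Phi$ be a finite subterm-closed set of terms that contains all terms in $\chi$ and $t,f,\bot,\top$. Let $E=\Phi$ in the UL case, and $E=\Phi\sqcup\{\bar\alpha:\alpha\in\Phi\}$ in the IUL case. Let $e_\xi$ ($\xi\in E$) be the unit vectors of $\mathbb N^E$.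

**Definition 2.3.** An order on $\mathbb N^E$ is *admissible* if

- (C1) $e_t\equiv0$, $2e_\bot\equiv e_\bot$, $2e_\top\le e_\top$, and for all $\xi\in E$: $e_\bot+e_\xi\le e_\bot$ and $e_\bot\le e_\xi\le e_\top$;
- (C2) for $\alpha\wedge\beta\in\Phi$: ($e_{\alpha\wedge\beta}\equiv e_\alpha$ and $e_\alpha\le e_\beta$) or ($e_{\alpha\wedge\beta}\equiv e_\beta$ and $e_\beta\le e_\alpha$); dually for $\vee$;
- (C3) $e_{\alpha\cdot\beta}\equiv e_\alpha+e_\beta$ for $\alpha\cdot\beta\in\Phi$;
- (C4) $(e_\alpha,e_\beta,e_{\alpha\to\beta})$ is residual for $\alpha\to\beta\in\Phi$;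
- (C5, only for IUL) $(e_\alpha,e_f,e_{\bar\alpha})$ and $(e_{\bar\alpha},e_f,e_\alpha)$ are residual for $\alpha\in\Phi$;
- (C6) $\chi$ is true when each equation $\alpha=\beta$ in it is read as $e_\alpha\equiv e_\beta$.

For instance, take $\varphi=p\to p\cdot p$ in the UL case and the valuation of Example 2.2. Compare vectors by the value $-\infty$ if $e_\bot$ occurs, otherwise $\infty$ if $e_\top$ occurs, otherwise $-x_p-2x_{p\cdot p}-x_\varphi-x_{t\wedge\varphi}$. The next proof shows that this order is admissible.

**Proposition 2.4.** $\chi$ is satisfiable in a UL-chain (IUL-chain) iff an admissible order exists.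

*Proof.* ($\Rightarrow$) Given a chain and a valuation $v$, put $v(\bar\alpha)=\neg v(\alpha)$ and let $x\le y$ iff $\prod_\xi v(\xi)^{x_\xi}\le\prod_\xi v(\xi)^{y_\xi}$. This is an order. (C1) holds because $v(t)=t$ is the empty product and $\bot\cdot a=\bot$ (from $\bot\le a\to\bot$). (C2), (C3) and (C6) are clear, (C4) is residuation. (C5) says $b\cdot v(\alpha)\le f\iff b\le\neg v(\alpha)$ and $b\cdot\neg v(\alpha)\le f\iff b\le\neg\neg v(\alpha)=v(\alpha)$.

($\Leftarrow$) Let $M=\mathbb N^E/{\equiv}$, a totally ordered commutative monoid; we write vectors for their classes. By (C1), a sum $x$ of $r\ge1$ generators satisfies $e_\bot\equiv re_\bot\le x\le re_\top\le e_\top$, and $0\equiv e_t$. So $e_\bot$ is least and $e_\top$ greatest in $M$. Also $e_\bot+x\le e_\bot$ by iterating (C1), and $e_\bot+x\ge2e_\bot\equiv e_\bot$; so $e_\bot+x\equiv e_\bot$ for all $x$. Let ${\downarrow}x=\{y:y\le x\}$.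

*UL.* Let $A$ be the set of nonempty downsets of $M$, a chain under inclusion. Each contains $e_\bot$. Put $D\cdot D'={\downarrow}(D+D')$, with unit ${\downarrow}0$; $D\to D'=\{x:x+D\subseteq D'\}$, a downset that contains $e_\bot$; and $f={\downarrow}e_f$. The least element is ${\downarrow}e_\bot$, the greatest is $M={\downarrow}e_\top$. The product is commutative and associative (both bracketings give ${\downarrow}(D+D'+D'')$). Residuation holds: ${\downarrow}(D+D')\subseteq D''$ iff $D+D'\subseteq D''$ iff $D\subseteq D'\to D''$. A chain with residuation satisfies prelinearity. So $A$ is a UL-chain. Put $v(p)={\downarrow}e_p$. By induction $v(\alpha)={\downarrow}e_\alpha$ for $\alpha\in\Phi$: constants by (C1), $\wedge,\vee$ by (C2), products by (C3), and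
$${\downarrow}e_\alpha\to{\downarrow}e_\beta=\{x:x+e_\alpha\le e_\beta\}={\downarrow}e_{\alpha\to\beta}$$
by (C4). By (C6), $\chi$ holds under $v$.

*IUL.* Arbitrary downsets need not satisfy $\neg\neg D=D$, so we keep only those that do. Let $U={\downarrow}e_f$ and $D^\perp=\{y:y+D\subseteq U\}$ for $D\subseteq M$. Then $D\mapsto D^\perp$ is antitone, $D\subseteq D^{\perp\perp}$ and $D^{\perp\perp\perp}=D^\perp$. So $\gamma(D)=D^{\perp\perp}$ is a closure operator whose closed sets are exactly the sets $D^\perp$. Moreover
$$\gamma(X)+\gamma(Y)\subseteq\gamma(X+Y).\tag{1}$$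
To see this, let $z\in(X+Y)^\perp$. Then $z+X\subseteq Y^\perp=\gamma(Y)^\perp$, so $z+\gamma(Y)\subseteq X^\perp=\gamma(X)^\perp$, so $z\in(\gamma(X)+\gamma(Y))^\perp$. Thus $(X+Y)^\perp\subseteq(\gamma(X)+\gamma(Y))^\perp$, and applying $\perp$ gives (1).

Let $A$ be the set of closed sets. Each $D^\perp$ is a downset and contains $e_\bot$ (as $e_\bot+d\equiv e_\bot\in U$), so $A$ is a chain under inclusion. Put $D\cdot D'=\gamma(D+D')$. It is commutative. It is associative, since by (1) both bracketings equal $\gamma(D+D'+D'')$. It has unit $\gamma(\{0\})$, since $D\subseteq\gamma(D+\gamma(\{0\}))\subseteq\gamma(D)=D$, again by (1). For closed $D'$ we have $x+D\subseteq D'=D'^{\perp\perp}$ iff $x+D+D'^\perp\subseteq U$, so $D\to D':=\{x:x+D\subseteq D'\}=(D+D'^\perp)^\perp$ is closed; it is the residual, as $\gamma(D+D')\subseteq D''$ iff $D+D'\subseteq D''$ for closed $D''$. With $f:=U=\{0\}^\perp$ we get $\neg D=D^\perp$ and $\neg\neg D=D$.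

By (C5), ${\downarrow}e_\alpha=\{e_{\bar\alpha}\}^\perp\in A$ for all $\alpha\in\Phi$. Hence ${\downarrow}0={\downarrow}e_t$ is the least closed set containing $0$, so it is the unit; ${\downarrow}e_\bot$ is least and $M={\downarrow}e_\top$ greatest. For $\alpha\cdot\beta\in\Phi$, $\gamma({\downarrow}e_\alpha+{\downarrow}e_\beta)={\downarrow}e_{\alpha\cdot\beta}$: the right side is closed, contains the sum set by (C3), and is contained in every closed set that contains $e_\alpha+e_\beta$. Implication is as in the UL case. So $v(p)={\downarrow}e_p$ gives $v(\alpha)={\downarrow}e_\alpha$ on $\Phi$, and $\chi$ holds by (C6). $\square$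

**Step 3. Theorem C implies Theorems A and B.** Unsatisfiability of $\chi$ in UL-chains (IUL-chains) is recursively enumerable by Gödel completeness, because this is a finitely axiomatized first-order class. For the other direction, observe that admissibility says two things: finitely many given triples are residual ((C4), (C5)), and a Boolean condition holds for the truth values of $u\le v$ on finitely many pairs $(u,v)$ ((C1)–(C3), (C6)). So by Theorem C, if an admissible order exists, then a Presburger-definable one exists. For a Presburger formula in $2|E|$ variables, "this formula defines an admissible order" is a Presburger sentence, which can be decided. Enumerate the formulas: by Proposition 2.4 this makes satisfiability of $\chi$ recursively enumerable too. Hence it is decidable.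

With $\chi:\ t\wedge\varphi\ne t$ and Step 1 this is Theorem A. A universal sentence fails in some chain iff the negation of its matrix is satisfiable in a chain, and $x\le y$ is the equation $x\wedge y=x$; this gives the first half of Theorem B. The second half follows from Step 1, where $\Gamma\vdash\varphi$ is the quasi-equation with premises $t\wedge\gamma=t$ ($\gamma\in\Gamma$) and conclusion $t\wedge\varphi=t$. Concretely, on input $\varphi$ one runs in parallel a search for a first-order proof of $t\le\varphi$ from the axioms of UL-chains (IUL-chains) and a search for a Presburger formula that defines an admissible order; exactly one of them succeeds. No complexity bound is claimed.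

It remains to prove Theorem C.

## 3. Congruences on $\mathbb N^n$ are Presburger-definable

This section shows that the equivalence $\equiv$ of an order is always definable. So only strict comparisons can cause trouble, and our new order will keep $\equiv$ unchanged. On $\mathbb N$, for instance, every congruence other than equality has the form "$x=y$, or $x,y\ge k$ and $d\mid x-y$".

**Proposition 3.1 (Rédei).** Every congruence $\rho$ on $\mathbb N^n$ is finitely generated. So congruences satisfy the ascending chain condition.

*Proof.* Let $k$ be a field and $J_\rho\subseteq k[X_1,\dots,X_n]$ the ideal generated by all $X^x-X^y$ with $x\,\rho\,y$. The kernel of $k[X]\to k[\mathbb N^n/\rho]$ consists of the polynomials whose coefficients sum to zero over each $\rho$-class; these are the linear combinations of such binomials. So the kernel is $J_\rho$, and $X^x-X^y\in J_\rho$ iff $x\,\rho\,y$. By Hilbert's basis theorem finitely many of the binomials generate $J_\rho$. Let $\rho'\subseteq\rho$ be the congruence generated by the corresponding pairs. Then $J_{\rho'}=J_\rho$, so $\rho'=\rho$.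 $\square$

**Proposition 3.2 (Eilenberg–Schützenberger).** Every congruence on $\mathbb N^n$ is Presburger-definable.

*Proof.* Otherwise, by Proposition 3.1, there is a maximal counterexample $\equiv$. All strictly larger congruences are definable, so $\equiv$ is not an intersection of two strictly larger ones.

**Step 1. Each coordinate is cancellable or eventually collapses.** Fix $i$. The congruences "$x+ke_i\equiv y+ke_i$" increase with $k$; choose $k\ge1$ from which on they are constant. Let $\sigma$ be the congruence $x+ke_i\equiv y+ke_i$. Let $x\,\tau\,y$ iff $x\equiv y$ or both $x$ and $y$ are $\equiv$-equivalent to elements of $ke_i+\mathbb N^n$. Both are congruences that contain $\equiv$. Suppose $x\,\sigma\,y$, $x\,\tau\,y$ and $x\not\equiv y$. Then $x\equiv x'+ke_i$ and $y\equiv y'+ke_i$, so $x'+2ke_i\equiv y'+2ke_i$; by the choice of $k$, $x'+ke_i\equiv y'+ke_i$, that is, $x\equiv y$, a contradiction. So $\sigma\cap\tau$ is $\equiv$, and $\sigma$ or $\tau$ is $\equiv$. If $\sigma$ is $\equiv$, then $e_i$ is cancellable: $x+e_i\equiv y+e_i\Rightarrow x\equiv y$. If $\tau$ is $\equiv$,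 then all elements of $ke_i+\mathbb N^n$ are equivalent.

**Step 2. Definition of $\equiv$.** Let $I$ be the set of $i$ of the first kind, and take a common $k$ for all $i\notin I$. The sets $ke_i+\mathbb N^n$ ($i\notin I$) pairwise intersect, so they all lie in one class $O$ (if $I\ne[n]$). If $y\equiv ke_i$, then $y+w\equiv ke_i+w\equiv ke_i$; so $O$ is closed under adding elements of $\mathbb N^n$. By Dickson's lemma $O$ is a finite union of sets $o+\mathbb N^n$, hence definable. If $x$ has a coordinate $\ge k$ outside $I$, then $x\equiv y$ iff $y\in O$; likewise with $x$ and $y$ exchanged. Otherwise $x=c+u$, $y=c'+u'$ with $c,c'\in\{0,\dots,k-1\}^{[n]\setminus I}$ and $u,u'\in\mathbb N^I$. Let $G_{cc'}$ be the set of $g\in\mathbb Z^I$ with $c+g+w\equiv c'+w$ for some $w\in\mathbb N^I$ with $g+w\in\mathbb N^I$. By cancellability it is equivalent to ask this for all such $w$ (add another $w_1$ and cancel $w$). So $x\equiv y$ iff $u-u'\in G_{cc'}$ (use $w=u'$).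

$G_{cc}$ is a subgroup: it contains $0$; if $c+g+w\equiv c+w$, then $w'=g+w$ shows $-g\in G_{cc}$; and $c+g+g'+w\equiv c+g'+w\equiv c+w$ for large $w$. If $g_0\in G_{cc'}$, then $g\in G_{cc'}$ iff $c+g+w\equiv c'+w\equiv c+g_0+w$ for large $w$, iff $g-g_0\in G_{cc}$. So each of the finitely many $G_{cc'}$ is empty or a coset of a subgroup, hence definable. So $\equiv$ is definable, a contradiction. $\square$

## 4. Scales, and reordering along a scale

Now we say what replaces the weight of Case 2 in Section 1: a function $\theta(x,y)$ that plays the role of $\lambda(x)-\lambda(y)$, but only for pairs that are close to each other ($x\approx y$), and only outside an ideal $Z$.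

**Definition 4.1.** A *scale* for an order $\le$ with congruence $\equiv$ consists of a congruence $\approx$ on $\mathbb N^n$ with $\le$-convex classes, an ideal $Z\subseteq\mathbb N^n$ (that is, $Z+\mathbb N^n\subseteq Z$) that is a union of $\approx$-classes, a finitely generated totally ordered abelian group $\Theta$, and elements $\theta(x,y)\in\Theta$ for $x\approx y\notin Z$, such that

- (s1) $x\approx y$ and $x\in Z$ imply $x\equiv y$;
- (s2) $x+z\approx y+z\notin Z$ implies $x\approx y$;
- (s3) $\theta(x,y)+\theta(y,w)=\theta(x,w)$; $\theta(x+z,y+z)=\theta(x,y)$ if $x+z\notin Z$; $\theta(x,y)>0\Rightarrow x>y$;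
- (s4) for $x\notin Z$ and $0<\alpha\in\Theta$ there is $h\in\mathbb N^n$ with $x+h\approx x$ and $0<\theta(x+h,x)<\alpha$; for $x\notin Z$ and $\alpha\in\Theta$ there are $h,h'\in\mathbb N^n$ with $x+h\approx x\approx x+h'$ and $\theta(x+h',x)<\alpha<\theta(x+h,x)$.

Convexity gives ${\equiv}\subseteq{\approx}$. From (s3) we get $\theta(x,x)=0$, $\theta(y,x)=-\theta(x,y)$, and $\theta(x,y)=0$ whenever $x\equiv y\notin Z$. Condition (s4) is the density that we used in Case 2.

**Example 4.2.** (a) In Case 2 of Proposition 1.8 let $\approx$ relate everything, $Z=\emptyset$, $\Theta=\lambda(\mathbb Z^n)$, $\theta(x,y)=\lambda(x)-\lambda(y)$. Lemma 1.6 gives (s4); the rest is clear.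

(b) On $\mathbb N^3$ let $(i,j,l)$ have the value $i-\sqrt2\,j$ if $l=0$ and $\infty$ if $l\ge1$; compare by value. Let $Z=\{l\ge1\}$, let $x\approx y$ iff both or none lie in $Z$, and let $\theta(x,y)$ be the difference of the values outside $Z$. This is a scale: for (s2), if $x+z\notin Z$ and $y+z\notin Z$, then $x,y\notin Z$; for (s4) use $h$ with third coordinate $0$.

(c) On $\mathbb N^4$ compare $(x_1-\sqrt3\,x_2,\;x_3-\sqrt2\,x_4)$ lexicographically. There are two scales, both with $Z=\emptyset$. In the first, $x\approx_1y$ iff $x_1=y_1$ and $x_2=y_2$, and $\theta_1$ is the difference of the second entries. In the second, $\approx_2$ relates everything, and $\theta_2$ is the difference of the first entries. Here (s4) is Lemma 1.6 for $e_3,e_4$ and for $e_1,e_2$, respectively.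

**Definition 4.3.** Let $<'$ be any total group order on $\Theta$. Call $(x,y)$ a *changed pair* if $x\approx y\notin Z$ and $\theta(x,y)\ne0$. The *reordering* $\le'$ is: for changed pairs, $x<'y$ iff $\theta(x,y)<'0$; for all other pairs, $x\le'y$ iff $x\le y$.

**Lemma 4.4.** (i) $\le'$ is an order with congruence $\equiv$. (ii) Every residual triple for $\le$ is residual for $\le'$.

*Proof.* **(i), total preorder.** The relation $\le'$ orders the convex $\approx$-classes as $\le$ does. Inside a class in $Z$ all elements are equivalent by (s1). Inside a class outside $Z$, with a fixed element $x_0$, we have $\theta(x,y)=\theta(x,x_0)-\theta(y,x_0)$, so $\le'$ is the lexicographic preorder, first by $x\mapsto\theta(x,x_0)\in(\Theta,<')$, then by $\le$. So $\le'$ is a total preorder. Its equivalence is $\equiv$, because $x\equiv y\notin Z$ implies $\theta(x,y)=0$.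

**(i), compatibility.** Let $x\le'y$. If $x\not\approx y$, then $x<y$ and $x+z\le y+z$. If also $x+z\not\approx y+z$, this pair is unchanged. If $x+z\approx y+z$, these elements lie in $Z$ by (s2), and the pair is again unchanged. So $x+z\le'y+z$. Now let $x\approx y$; then $x+z\approx y+z$. If these lie in $Z$, they are equivalent by (s1). Otherwise $x,y\notin Z$ and $\theta(x+z,y+z)=\theta(x,y)$. If this is nonzero, the sign is inherited. If it is zero, both pairs are unchanged, and $x\le y$ gives $x+z\le y+z$.

**(ii).** Let $(u,v,w)$ be residual for $\le$; so $w+u\le v$.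

*Case $w\notin Z$.* As in Section 1, we show that there is no room between $w+u$ and $v$. By (s4) choose $h$ with $w+h\approx w$ and $\theta(w+h,w)>0$. Then $w+h>w$, so $w+u\le v<w+h+u\approx w+u$, and by convexity $v\approx w+u$. If $w+u\in Z$, then $w+h+u\equiv w+u$ by (s1), which contradicts the strict inequality. So $w+u,v\notin Z$. As $w+u\le v$, $\theta(w+u,v)\le0$. Suppose $\theta(w+u,v)=-\alpha<0$. Choose $h$ with $w+h\approx w$ and $0<\theta(w+h,w)<\alpha$. Then $w+h>w$, but $\theta(w+h+u,v)=\theta(w+h,w)-\alpha<0$, so $w+h+u<v$, which contradicts residuality. Hence $\theta(w+u,v)=0$.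

Let $x\in\mathbb N^n$. If $x\approx w$, then $\theta(x+u,v)=\theta(x+u,w+u)=\theta(x,w)$. If this is nonzero, both comparisons are decided by the same sign, so $x\le'w\iff x+u\le'v$. If it is zero, both pairs are unchanged. If $x\not\approx w$, then $x+u\not\approx w+u\approx v$ by (s2), and both pairs are unchanged. In each case $x\le'w\iff x+u\le'v$.

*Case $w\in Z$.* The pair $(x,w)$ is never changed. Suppose that $(x+u,v)$ is changed, so $x+u\approx v\notin Z$. Then $x\notin Z$. By (s4) choose $h,h'$ with $x+h\approx x\approx x+h'$ and $\theta(x+h',x)<-\theta(x+u,v)<\theta(x+h,x)$. Then $x+h'+u\approx x+u\approx x+h+u$, and $\theta(x+h'+u,v)<0<\theta(x+h+u,v)$, so $x+h'+u<v<x+h+u$. By residuality $x+h'\le w<x+h$. By convexity $w\approx x\notin Z$, a contradiction. So no pair is changed, and the triple stays residual. $\square$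

To reorder along several scales one after the other, as Example 4.2(c) requires, we must know that a reordering does not spoil the other scales.

**Lemma 4.5.** Let $\mathcal S_1,\mathcal S_2$ be scales for $\le$ with
$$(\dagger)\qquad{\approx_1}\subseteq{\approx_2},\qquad Z_2\subseteq Z_1,\qquad\theta_2(x,y)=0\ \text{ whenever }\ x\approx_1y\notin Z_1.$$
Let $\le'$ be a reordering of $\le$ along $\mathcal S_1$. Then $\mathcal S_2$, with its given order on $\Theta_2$, is a scale for $\le'$, and no pair is changed for both scales.

*Proof.* A changed pair of $\mathcal S_1$ is $\approx_2$-related, lies outside $Z_2$ and has $\theta_2=0$. So it is not a changed pair of $\mathcal S_2$. Convexity: let $x\le'w\le'y$ and $x\approx_2y\not\approx_2w$. The pairs $(x,w)$ and $(w,y)$ are not $\approx_2$-related, so not $\approx_1$-related, so unchanged, and $x\le w\le y$ contradicts convexity for $\le$. If $\theta_2(x,y)>0$, then $x>y$, and this pair is not changed by $\mathcal S_1$, so $x>'y$. The remaining conditions involve the order on $\mathbb N^n$ only through $\equiv$, which is the same for $\le'$.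 $\square$

Note that $(\dagger)$ does not mention the order on $\mathbb N^n$. The first scale is the finer one: we reorder from the infinitesimal to the large. In Example 4.2(c), $(\dagger)$ holds for the two scales as numbered.

## 5. Balanced pairs and the scales they define

Where do scales come from? Case 2 needed a positive and a negative element. Here they must also have the same order of magnitude.

**Definition 5.1.** $(p,\nu)\in\mathbb N^n\times\mathbb N^n$ is a *balanced pair* for an order $\le$ if $p>0>\nu$ and for some $K\ge1$: $Kp+\nu\ge0\ge p+K\nu$. Given such a pair, let $x\approx y$ iff for some $k$ both $x\le y+kp$ and $y\le x+kp$, and let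
$$Z=\{x:x+p\equiv x\},\qquad F=\{h\in\mathbb N^n:h\approx0\}.$$

In Example 1.4, $(e_1,e_2)$ is balanced with $K=2$: $2-\sqrt2\ge0\ge1-2\sqrt2$. In Example 1.9 there is no balanced pair, as no element is $<0$. In Example 4.2(c), $(e_3,e_4)$ and $(e_1,e_2)$ are balanced with $K=2$.

Since $p>0$, we have $x\le x+p$. Clearly $\approx$ is a congruence. Its classes are convex: if $x\le w\le y\le x+kp$, then $w\approx x$. Also $Z$ is an ideal, $0\notin Z$, $F$ is a submonoid, $p,\nu\in F$ (as $\nu\le0\le\nu+Kp$), and $x+h\approx x$ for $h\in F$. Fix a balanced pair until Proposition 5.7.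

**Lemma 5.2.** (a) If $x\notin Z$, then $x+kp<x+(k+1)p$ for all $k\in\mathbb N$. (b) If $x\approx y$ and $x\in Z$, then $x\equiv y$ (so $y\in Z$). (c) If $x+z\approx y+z\notin Z$, then $x\approx y$.

*Proof.* (a) For $k=0$ this is the definition of $Z$. Let $k\ge1$, and suppose that $v=x+kp$ satisfies $v+p\equiv v$. Then $v\le v+Kp+\nu\equiv v+\nu\le v$, so $v\equiv v+\nu$, hence $v\equiv v+j\nu$ for all $j$. For $j=kK$ we have $v+kK\nu=x+k(p+K\nu)\le x$. So $x\le x+p\le x+kp=v\le x$, and $x\in Z$, a contradiction.

(b) For some $k$: $y\le x+kp\equiv x\le y+kp$. So $y+(k+1)p\le x+(k+1)p\equiv x\le y+kp$, and $y\in Z$ by (a). Then $x\le y+kp\equiv y\le x$.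

(c) Let $x\le y$, say. If $x\not\approx y$, then $y>x+kp$ for all $k$, so $y+z\ge x+z+kp$ for all $k$. But for some $k_0$, $y+z\le x+z+k_0p<x+z+(k_0+1)p$ by (a), as $x+z\notin Z$ by (b). This is a contradiction. $\square$

So $Z$ is a union of $\approx$-classes, and (s1) and (s2) hold. Next we measure the elements of $F$ against $p$. For $h\in F$ let $A_h$ be the set of pairs $(i,j)\in\mathbb Z\times\mathbb N_{\ge1}$ such that $jh+cp\ge(c+i)p$ for some $c\in\mathbb N$ with $c+i\ge0$. Let $B_h$ be the same with $\le$. These inequalities persist when $c$ increases, and every pair lies in $A_h\cup B_h$. Let $(i,j)\in A_h$ with $c$ and $(i',j')\in B_h$ with $c'$. Multiply the inequalities by $j'$ and $j$ and add multiples of $p$: with $N=cj'+c'j$,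
$$(N+ij')p\le jj'h+Np\le(N+i'j)p,$$
so $i/j\le i'/j'$ by Lemma 5.2(a) at $x=0$. Both sets are nonempty: $h\le kp$ gives $(k,1)\in B_h$, and $0\le h+kp$ gives $(-k,1)\in A_h$. As every rational is represented in $A_h$ or $B_h$,
$$\lambda(h):=\sup_{A_h}i/j=\inf_{B_h}i/j\in\mathbb R$$
exists. If $i/j<\lambda(h)$, then $(i,j)\in A_h$; if $i/j>\lambda(h)$, then $(i,j)\in B_h$.

**Lemma 5.3.** $\lambda:F\to\mathbb R$ is additive, $h\le h'\Rightarrow\lambda(h)\le\lambda(h')$, $\lambda(p)=1$, and $\lambda(\nu)<0$.

*Proof.* If $(i,j)\in A_h$ and $(i',j')\in A_{h'}$, then $(ij'+i'j,jj')\in A_{h+h'}$, and likewise for $B$; this gives additivity. If $h\le h'$, then $A_h\subseteq A_{h'}$. We have $(1,1)\in A_p\cap B_p$. From $K\nu+p\le0$ we get $(-1,K)\in B_\nu$ (with $c=1$), so $\lambda(\nu)\le-1/K$. $\square$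

**Lemma 5.4.** If $x\notin Z$, $h,h'\in F$ and $\lambda(h)<\lambda(h')$, then $x+h<x+h'$.

*Proof.* Otherwise $x+h\ge x+h'$. By induction $x+jh\ge x+jh'$ for all $j$: $x+(j+1)h\ge x+jh'+h\ge x+(j+1)h'$. Choose $j\ge1$ and $i<i''$ with $\lambda(h)<i/j<i''/j<\lambda(h')$. Then for large $c$
$$x+(c+i)p\ge x+jh+cp\ge x+jh'+cp\ge x+(c+i'')p,$$
which contradicts Lemma 5.2(a). $\square$

Extend $\lambda$ to the subgroup $F-F$ of $\mathbb Z^n$ by $\lambda(h-h')=\lambda(h)-\lambda(h')$. This is well defined: $h-h'=k-k'$ means $h+k'=k+h'$ in $F$, and $\lambda$ is additive. The group $\Lambda=\lambda(F-F)\subset\mathbb R$ is finitely generated.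

**Definition 5.5.** The balanced pair is *dense* if $\Lambda$ is not cyclic.

Then $\Lambda$ is dense in $\mathbb R$, and so is $\lambda(F)$, by Lemma 1.6 with $P=\lambda(F)$, since $\lambda(p)>0>\lambda(\nu)$. In Example 1.4 the pair $(e_1,e_2)$ has $\lambda(i,j)=i-\sqrt2j$, so it is dense.

**Proposition 5.6.** Let the pair be dense. For $x\approx y\notin Z$ let
$$A_{xy}=\{\lambda(h)-\lambda(h'):h,h'\in F,\ x+h'\ge y+h\},\qquad B_{xy}=\{\lambda(h)-\lambda(h'):h,h'\in F,\ x+h'\le y+h\}.$$
Then $\theta(x,y):=\sup A_{xy}=\inf B_{xy}\in\mathbb R$ exists. We have $\theta(x+h,x)=\lambda(h)$ for $x\notin Z$, $h\in F$. The group $\Theta\subset\mathbb R$ generated by all values of $\theta$ is finitely generated, and $(\approx,Z,\Theta,\theta)$ is a scale.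

*Proof.* **Existence.** $A_{xy}\cup B_{xy}=\Lambda$ since $\le$ is total. Both sets are nonempty: $x\le y+kp$ gives $k\in B_{xy}$, and $y\le x+kp$ gives $-k\in A_{xy}$. If $x+h'\ge y+h$ and $x+k'\le y+k$, then $x+h'+k\ge y+h+k\ge x+h+k'$, so $\lambda(h')+\lambda(k)\ge\lambda(h)+\lambda(k')$ by Lemma 5.4, that is, $\lambda(h)-\lambda(h')\le\lambda(k)-\lambda(k')$. So $\sup A_{xy}\le\inf B_{xy}$, and equality holds as $\Lambda$ is dense.

**(s3).** $A_{xy}+A_{yw}\subseteq A_{xw}$: if $x+h'\ge y+h$ and $y+k'\ge w+k$, then $x+h'+k'\ge y+h+k'\ge w+h+k$. The same holds for $B$, so $\theta$ is additive. Also $A_{xy}\subseteq A_{x+z,y+z}$ and $B_{xy}\subseteq B_{x+z,y+z}$, which gives translation invariance when $x+z\notin Z$. If $x\le y$, then $0\in B_{xy}$, so $\theta(x,y)\le0$; hence $\theta(x,y)>0\Rightarrow x>y$. Finally $\lambda(h)\in A_{x+h,x}\cap B_{x+h,x}$, so $\theta(x+h,x)=\lambda(h)$.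

**Finite generation.** The relation "$x\approx y$, or $x,y\in Z$" is a congruence. By Proposition 3.1 it is generated by finitely many pairs $(a_r,b_r)$. If $x\approx y\notin Z$, there is a chain $x=c_0,\dots,c_N=y$ in which each $\{c_i,c_{i+1}\}$ is of the form $\{a_r+z,b_r+z\}$. All $c_i$ are congruent to $x\notin Z$, so $c_i\approx x$ and $c_i\notin Z$. By (s2) $a_r\approx b_r$, these lie outside the ideal $Z$, and $\theta(c_i,c_{i+1})=\pm\theta(a_r,b_r)$. So the finitely many values $\theta(a_r,b_r)$ with $a_r\approx b_r\notin Z$ generate $\Theta$.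

**(s4)** follows from the density of $\lambda(F)$ and $\theta(x+h,x)=\lambda(h)$. Together with Lemma 5.2 this proves all conditions. $\square$

Finally we compare balanced pairs, so that Lemma 4.5 can be applied. Call $(p,\nu)$ and $(p',\nu')$ *equivalent* if $p\le kp'$ and $p'\le kp$ for some $k$; this is an equivalence relation. Write $(p,\nu)\ll(p',\nu')$ if $p'>kp$ for all $k$.

**Proposition 5.7.** (a) Equivalent pairs have the same $\approx,Z,F$, and $\lambda(p')>0$ and $\lambda'=\lambda/\lambda(p')$; so density is invariant, and in the dense case $\theta'=\theta/\lambda(p')$. (b) $\ll$ orders every finite set of pairwise inequivalent balanced pairs linearly. (c) If $(p,\nu)\ll(p',\nu')$ and both are dense, their scales $\mathcal S_1,\mathcal S_2$ satisfy $(\dagger)$.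

*Proof.* (a) A bound by multiples of $p$ is a bound by multiples of $p'$ and conversely; so $\approx$ and $F$ coincide. If $x+p\equiv x$, then $x\le x+p'\le x+kp\equiv x$; so $Z$ coincides too. From $p\le kp'$ we get $1\le k\lambda(p')$. Apply $\lambda$ to the inequalities that define $A'_h$ and $B'_h$: $i/j\le\lambda(h)/\lambda(p')$ on $A'_h$, and $\ge$ on $B'_h$. So $\lambda'(h)=\lambda(h)/\lambda(p')$. The claim on $\theta'$ follows from its definition.

(b) Multiples of $p$ and of $p'$ increase. So if two pairs are inequivalent, then $p'\le kp$ fails for all $k$ or $p\le kp'$ fails for all $k$; that is, $\ll$ holds in one direction. It is transitive ($p''>kp'\ge kp$) and asymmetric ($p'>p$ and $p>p'$ exclude each other).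

(c) $x\approx_1y\Rightarrow x\approx_2y$ since $p\le p'$. If $x+p'\equiv x$, then $x\le x+p\le x+p'\equiv x$; so $Z_2\subseteq Z_1$. Next, $0\le lp\le p'$ for all $l$, so $p\in F'$ and $0\le l\lambda'(p)\le1$ for all $l$, hence $\lambda'(p)=0$. If $x\approx_1y\notin Z_1$, then $x\le y+kp$ for some $k$, so $\theta_2(x,y+kp)\le0$ and $\theta_2(x,y)\le\theta_2(y+kp,y)=k\lambda'(p)=0$. Symmetrically $\theta_2(y,x)\le0$. So $\theta_2(x,y)=0$. $\square$

## 6. Localization at a set of coordinates

To find all the weights hidden in an order, we make some of the coordinates invertible. Let $\le$ be an order with congruence $\equiv$. For $I\subseteq[n]$ regard $\mathbb N^I\subset\mathbb Z^I\subset\mathbb Z^n$, and let $M_I=\mathbb Z^I+\mathbb N^n$.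

**Definition 6.1.** For $x,y\in M_I$ let $x\le_Iy$ iff $x+u\le y+u$ for some $u\in\mathbb N^I$ with $x+u,y+u\in\mathbb N^n$. Define $\equiv_I$ likewise from $\equiv$. "For large $u$" means for all $u\in\mathbb N^I$ that are componentwise above some bound.

Both conditions persist when $u$ increases. Hence $\le_I$ is a total preorder on $M_I$ with equivalence $\equiv_I$, and it is compatible with addition of elements of $M_I$. By negation,
$$x<_Iy\iff x+u<y+u\ \text{ for all }u\in\mathbb N^I\text{ with }x+u,y+u\in\mathbb N^n,\tag{2}$$
and $x<_Iy$ holds already if $x+u<y+u$ for arbitrarily large $u$ (otherwise $y+u\le x+u$ for all large $u$). The same applies to other orders with congruence $\equiv$; the relation $\equiv_I$ depends only on $\equiv$.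

**Example 6.2.** On $\mathbb N^2$ let $(i,j)$ have the value $i$ if $j=0$ and $\infty$ if $j\ge1$; compare by value. For $I=\{1\}$ we get $M_I=\mathbb Z\times\mathbb N$ with the same rule, so $M_I/{\equiv_I}$ is $\mathbb Z\cup\{\infty\}$. For $I=\{2\}$ all elements are $\equiv_I$-equivalent, since adding $e_2$ makes everything $\infty$.

The next lemma says that every strict comparison can be seen, after a translation, in some localization near one of finitely many base points.

**Lemma 6.3.** For each $I$ there is a finite $R_I\subset\mathbb N^n$, depending only on $\equiv$, such that: if $x\not\equiv y$ in $\mathbb N^n$, there are $I$, $z\in\mathbb N^n$, $a,b\in R_I$ and $g,h\in\mathbb Z^I$ with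
$$x+z\not\equiv_Iy+z,\qquad x+z\equiv_Ia+g,\qquad y+z\equiv_Ib+h.$$

*Proof.* **Step 1. Choice of $R_I$.** Let $Q_I=M_I/{\equiv_I}$, a finitely generated commutative monoid, and $k$ a field. The ring $k[Q_I]$ is Noetherian by Hilbert's basis theorem. So the ideal $V=\{\mathfrak f:X^{e_i}\mathfrak f=0\text{ for all }i\notin I\}$ is generated by some $\mathfrak f_1,\dots,\mathfrak f_s$. The ring is spanned by monomials $X^{g+m}$ with $g\in\mathbb Z^I$ and $m\in\mathbb N^{[n]\setminus I}$, and those with $m\ne0$ kill $V$. So $V$ is spanned by the $X^g\mathfrak f_j$ with $g\in\mathbb Z^I$. Hence the supports of elements of $V$ lie in finitely many $\mathbb Z^I$-orbits of $Q_I$. Each orbit meets the image of $\mathbb N^n$; let $R_I\subset\mathbb N^n$ contain a representative of each of these orbits.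

**Step 2. Reaching $V$.** Let $x\not\equiv y$. Choose $(z_0,I)$ such that $x+z_0+u\not\equiv y+z_0+u$ for all $u\in\mathbb N^I$, with $|I|$ maximal; the pair $(0,\emptyset)$ qualifies. Then $x+z_0\not\equiv_Iy+z_0$. For each $i\notin I$ the pair $(z_0,I\cup\{i\})$ does not qualify, so there is $k_i$ with $x+z_0+k_ie_i\equiv_Iy+z_0+k_ie_i$. So every $m$ in the set
$$\{m\in\mathbb N^{[n]\setminus I}:x+z_0+m\not\equiv_Iy+z_0+m\}$$
has $m_i<k_i$ for all $i\notin I$. The set is finite, and it contains $0$. Take $m$ in it with maximal coordinate sum and put $z=z_0+m$. Then $[x+z]\ne[y+z]$ in $Q_I$, and for all $i\notin I$ we have $x+z+e_i\equiv_Iy+z+e_i$. So $X^{[x+z]}-X^{[y+z]}\in V$, and both classes lie in orbits represented in $R_I$. $\square$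

In Example 6.2 with $I=\{1\}$, the ideal $V$ consists of the elements of $k[\mathbb Z\cup\{\infty\}]$ with coefficient sum zero (as $X^{e_2}\mathfrak f$ is the coefficient sum times $X^\infty$), and $R_I=\{0,e_2\}$ will do.

## 7. In a coarse order, dense levels carry dense balanced pairs

From now on let $\le$ be an order with (Coarse) for a finite set $\mathcal M$; by Lemma 1.5 it suffices to prove Theorem C for such orders. Take the sets $R_I$ of Lemma 6.3 for its congruence.

**The levels at a base point.** Fix $I$ and $a\in R_I$. For $g,h\in\mathbb Z^I$ let $g\le_ah$ iff $a+g\le_Ia+h$. This is a total preorder that is invariant under translations. Let $N_a=\{g:a+g\equiv_Ia\}$. Then $\mathbb Z^I/N_a$ is a finitely generated totally ordered abelian group, so it is torsion-free, hence free. Its convex subgroups form a chain, and quotients by them are again ordered, hence torsion-free; so ranks strictly increase along proper inclusions of convex subgroups, and the chain is finite. Pulling back, we get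
$$\mathbb Z^I=C_0\supsetneq C_1\supsetneq\dots\supsetneq C_l=N_a$$
with Archimedean quotients. By Hölder's theorem there are homomorphisms $\varphi_k:C_k\to\mathbb R$ ($k<l$) with kernel $C_{k+1}$ and $\varphi_k(c)>0\Rightarrow c>_a0$. The level $k$ is *dense* if $\varphi_k(C_k)$ is not cyclic.

For the order of Example 1.9, $I=\{1,2\}$ and $a=0$ give one level, $\varphi_0(i,j)=i+\sqrt2j$. It is dense, but there is no balanced pair. That order is not coarse: if $x<y$ both have weight above all $\lambda(m)$, then $x+z\le m$ is impossible. The next lemma shows that (Coarse) always excludes this behavior: it forces the finitely many elements of $\mathcal M$ to separate $a+j\epsilon$ and $a+j\epsilon+g$ for infinitely many $j$, and two such $j$ together produce a positive and a negative element.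

**Lemma 7.1.** Let $\varphi=\varphi_k$, $C=C_k$, and suppose that $\varphi(C)$ is not cyclic. Then there are a dense balanced pair $(p,\nu)$, with associated $\approx,Z,\theta$, and a constant $\kappa>0$ such that:

1. $a+u\notin Z$ for all $u\in\mathbb N^I$, and $a+c+u\approx a+u$ for all $c\in C$, $u\in\mathbb N^I$ with $a+c+u\in\mathbb N^n$;
2. $\theta(x+c,x)=\kappa\varphi(c)$ for $c\in C$ and $x=a+u$ with $u\in\mathbb N^I$ large.

*Proof.* **Step 1. Construction of the pair.** Choose $g\in C$ with $\varphi(g)>0$, and let $\epsilon=\sum_{i\in I}e_i$ and $j_0=\max_i|g_i|$. For $j\ge j_0$ we have $a+j\epsilon+g\in\mathbb N^n$, and $a+j\epsilon<a+j\epsilon+g$ by (2), because $a<_Ia+g$. By (Coarse) there are $z_j\in\mathbb N^n$ and $m_j\in\mathcal M$ with $a+j\epsilon+z_j\le m_j<a+j\epsilon+g+z_j$. By Dickson's lemma and finiteness of $\mathcal M$ there is an infinite set of $j$'s on which $m_j=m$ is constant and $z_j$ is componentwise nondecreasing. Put $y_j=a+j\epsilon+z_j$. So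
$$y_j\le m<y_j+g\qquad\text{for all }j\text{ in this set}.\tag{3}$$
Choose $j<j'$ in it with $j'-j\ge2j_0+1$, and put
$$q=y_{j'}-y_j=(j'-j)\epsilon+(z_{j'}-z_j)\in\mathbb N^n,\qquad p=q+2g,\qquad\nu=q-2g.$$
Since $q_i\ge2j_0+1$ for $i\in I$, the vectors $q\pm g,p,\nu$ lie in $\mathbb N^n$, and $p_i\ge1$ for $i\in I$.

**Step 2. The pair is balanced.** From (3), $y_j+(q+g)=y_{j'}+g>m\ge y_j$, so $q+g>0$. And $(y_j+g)+(q-g)=y_{j'}\le m<y_j+g$, so $q-g<0$. Let $x=a+u$ with $u$ large; then $x<x+g$. We get $x+p=(x+g)+(q+g)\ge x+g>x$, so $p>0$. And $(x+g)+\nu=x+(q-g)\le x<x+g$, so $\nu<0$. Finally $3p+\nu=4(q+g)\ge0$ and $p+3\nu=4(q-g)\le0$. So $(p,\nu)$ is balanced with $K=3$. Moreover $x+p>x$ shows $x\notin Z$.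

**Step 3. Statement 1.** We have just seen $a+u\notin Z$ for large $u$; hence it holds for all $u$, as $Z$ is an ideal. For $c\in C$ choose $m\in\mathbb N$ with $|\varphi(c)|<m\varphi(g)$. (This $m$ is now an integer.) Then $c<_amg$ and $0<_ac+mg$. For large $u$,
$$a+c+u\le a+u+mg\le(a+u+mg)+m(q+g)=a+u+mp,$$
$$a+u\le a+c+u+mg\le a+c+u+mp.$$
So $a+c+u\approx a+u$ for large $u$. For any $u\in\mathbb N^I$ with $a+c+u\in\mathbb N^n$, add a large vector and cancel it by (s2), that is, Lemma 5.2(c).

**Step 4. Comparison of $\lambda$ with $\varphi$.** For $c\in C$ and $N$ large, $Np+c\in\mathbb N^n$. For $x=a+u$ with $u$ large, $x+(Np+c)=(x+c)+Np\approx x+Np\approx x\notin Z$, so $Np+c\approx0$ by (s2), that is, $Np+c\in F$. Put $\psi(c)=\lambda(Np+c)-N$. By Lemma 5.3 this does not depend on $N$ and is additive in $c$. If $\varphi(c)>0$, then $x+c>x$ for large $u$, so $x+Np+c\ge x+Np$, and Lemma 5.4 gives $\psi(c)\ge0$. Since $p=\nu+4g$, we have $(N+1)p=\nu+(Np+4g)$, so $N+1=\lambda(\nu)+N+4\psi(g)$ and $\psi(g)=(1-\lambda(\nu))/4>0$.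

Let $c\in C$, $i\in\mathbb Z$, $j\ge1$. If $i/j<\varphi(c)/\varphi(g)$, then $\varphi(jc-ig)>0$, so $\psi(jc-ig)\ge0$ and $i/j\le\psi(c)/\psi(g)$. If $i/j>\varphi(c)/\varphi(g)$, then similarly $i/j\ge\psi(c)/\psi(g)$. Hence $\psi(c)/\psi(g)=\varphi(c)/\varphi(g)$, that is, $\psi=\kappa\varphi$ with $\kappa=\psi(g)/\varphi(g)>0$.

**Step 5. Density and statement 2.** Since $\psi(c)=\lambda(Np+c)-\lambda(Np)\in\Lambda$, we have $\Lambda\supseteq\kappa\varphi(C)$. So $\Lambda$ is not cyclic, and the pair is dense. For $x=a+u$ with $u$ large, $x+Np\approx x\notin Z$, and by translation and additivity of $\theta$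
$$\theta(x+c,x)=\theta(x+c+Np,x+Np)=\theta(x+(Np+c),x)-\theta(x+Np,x)=\lambda(Np+c)-\lambda(Np)=\kappa\varphi(c).\ \square$$

## 8. The reordered order is definable: proof of Theorem C

**Step 1. Definition of $\le'$.** For all $I$, all $a\in R_I$ and all dense levels $k$ at $(I,a)$ take the dense balanced pair of Lemma 7.1. These are finitely many. Choose one representative of each equivalence class and order them $\mathcal A_1\ll\dots\ll\mathcal A_m$ by Proposition 5.7(b), with scales $(\approx_i,Z_i,\Theta_i,\theta_i)$, where $\Theta_i\subset\mathbb R$ and $\Theta_i\cong\mathbb Z^{r_i}$.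

Let $S_i$ be the finite set of values $\theta_i(x,y)\ne0$ with $(x,y)\in S$ and $x\approx_iy\notin Z_i$. By Lemma 1.7 there is a homomorphism $\pi:\Theta_i\to\mathbb Z$ with $\pi(\alpha)\alpha>0$ for $\alpha\in S_i$. Let $<'_i$ be the order on $\Theta_i$ in which $\alpha>'_i0$ iff the first nonzero entry of ($\pi(\alpha)$, then the coordinates of $\alpha$ in a $\mathbb Z$-basis) is positive. This is a total group order, and it is Presburger-definable in coordinates. The tie-break by coordinates, which Section 1 did not need, makes it total and so keeps $\equiv$ unchanged.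

Reorder $\le$ successively along $\mathcal A_1,\dots,\mathcal A_m$ with $<'_1,\dots,<'_m$. By Proposition 5.7(c), $(\dagger)$ holds for any two of the scales in this order, and $(\dagger)$ does not refer to the current order. So by Lemma 4.5, at every stage the remaining scales are scales for the current order. By Lemma 4.4 the final $\le'$ is an order with congruence $\equiv$ for which all triples of $T$ are residual. Each pair is changed for at most one scale. So for $x\not\equiv y$: if $x\approx_iy\notin Z_i$ and $\theta_i(x,y)\ne0$ for some (unique) $i$, then $x<'y\iff\theta_i(x,y)<'_i0$; otherwise $x<'y\iff x<y$. For $(x,y)\in S$ in the first case, $\theta_i(x,y)<'_i0\iff\theta_i(x,y)<0\iff x<y$. So $\le'$ agrees with $\le$ on $S$. It remains to show that $\le'$ is Presburger-definable.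

**Step 2. Reduction to cuts in $\mathbb Z^I$.** For $a,b\in R_I$ let
$$D_{ab}=\{g\in\mathbb Z^I:a+g<_Ib\},\qquad D'_{ab}=\{g\in\mathbb Z^I:a+g<'_Ib\}.$$
Then for $x,y\in\mathbb N^n$:
$$x<'y\iff\bigvee_I\bigvee_{a,b\in R_I}\exists z\in\mathbb N^n\,\exists g,h\in\mathbb Z^I:\ x+z\equiv_Ia+g,\ y+z\equiv_Ib+h,\ g-h\in D'_{ab}.\tag{4}$$
($\Leftarrow$) From $g-h\in D'_{ab}$ we get $a+g<'_Ib+h$, so $x+z<'_Iy+z$, so $x+z+u<'y+z+u$ for $u\in\mathbb N^I$ by (2), and $x<'y$. ($\Rightarrow$) As $x\not\equiv y$, take $I,z,a,b,g,h$ from Lemma 6.3. Then $x+z\le'y+z$, so $x+z\le'_Iy+z$, and $x+z\not\equiv_Iy+z$. So $a+g<'_Ib+h$, that is, $g-h\in D'_{ab}$.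

By Proposition 3.2, $\equiv$ is Presburger-definable, and hence so is each $\equiv_I$. So it suffices to show that each $D'_{ab}$ is Presburger-definable. Fix $I,a,b$.

**Step 3. The part of $\mathbb Z^I$ that is changed.** We describe the $g$ for which the comparison of $a+g$ with $b$ is decided by a scale. For $g\in\mathbb Z^I$ call $u\in\mathbb N^I$ *$g$-admissible* if $a+g+u\in\mathbb N^n$. Let $P_i(g,u)$ be the statement $a+g+u\approx_ib+u\notin Z_i$, and
$$W_i=\{g\in\mathbb Z^I:P_i(g,u)\text{ for all }g\text{-admissible }u\}.$$
If $u\le u_1$ componentwise are $g$-admissible and $P_i(g,u_1)$ holds, then $P_i(g,u)$ holds, by (s2) and because $Z_i$ is an ideal. Hence: if $P_i(g,u)$ holds for arbitrarily large $u$, then $g\in W_i$; if $g\notin W_i$, then $P_i(g,u)$ fails for all large $u$. For $g\in W_i$ the value $\theta_i(g):=\theta_i(a+g+u,b+u)$ does not depend on $u$: by (s3), the values at $u$ and at $u'$ both equal the value at $u+u'$.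

Suppose $W_i\ne\emptyset$ and fix $g_0\in W_i$.

*We have $a+u\notin Z_i$ for all $u\in\mathbb N^I$.* Otherwise take a $g_0$-admissible $u'$ with $g_0+u'-u\in\mathbb N^I$. Then $a+g_0+u'=(a+u)+(g_0+u'-u)\in Z_i$, which contradicts $P_i(g_0,u')$.

Let $B$ be the set of $c\in\mathbb Z^I$ with $a+c+u\approx_ia+u$ for some $c$-admissible $u$. *Then this holds for every $c$-admissible $u'$*: add $u'$ to get $a+c+u+u'\approx_ia+u+u'\notin Z_i$, and cancel $u$ by (s2). For $c\in B$ let $\eta(c)=\theta_i(a+c+u,a+u)$, which does not depend on $u$ by (s3).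

*$B$ is a subgroup and $\eta:B\to\Theta_i$ is a homomorphism.* Clearly $0\in B$. Let $c,c'\in B$. For large $u$ we have $u+c'\in\mathbb N^I$ and $a+c+(c'+u)\approx_ia+(c'+u)\approx_ia+u$. So $c+c'\in B$, and $\eta(c+c')=\eta(c)+\eta(c')$ by additivity of $\theta_i$. For large $u$ also $u-c\in\mathbb N^I$ and $a+u=a+c+(u-c)\approx_ia+(u-c)$; so $-c\in B$.

*$W_i=g_0+B$, and $\theta_i(g_0+c)=\theta_i(g_0)+\eta(c)$ for $c\in B$.* If $g\in W_i$, then for large $u$, $a+g+u\approx_ib+u\approx_ia+g_0+u$. With $u'=g_0+u\in\mathbb N^I$ this reads $a+(g-g_0)+u'\approx_ia+u'$, so $g-g_0\in B$. If $c\in B$, then for large $u$, $a+c+(g_0+u)\approx_ia+(g_0+u)\approx_ib+u\notin Z_i$, so $g_0+c\in W_i$; the formula follows from additivity of $\theta_i$.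

So $W_i$ is empty or a coset of a subgroup of $\mathbb Z^I$, and on it $\theta_i$ is given by a homomorphism to $\Theta_i\cong\mathbb Z^{r_i}$ plus a constant. Hence the sets
$$W_i,\qquad V_i:=\{g\in W_i:\theta_i(g)\ne0\},\qquad\{g\in V_i:\theta_i(g)<'_i0\}$$
are Presburger-definable.

For $g\in V_i$ each pair $(a+g+u,b+u)$ is changed for the scale $i$, so $g\in D'_{ab}\iff\theta_i(g)<'_i0$. Now let $g\notin\bigcup_iV_i$. For each $i$, either $g\notin W_i$ and $P_i(g,u)$ fails for all large $u$, or $g\in W_i$ and $\theta_i(g)=0$. So the pair $(a+g+u,b+u)$ is unchanged for all large $u$, and $g\in D'_{ab}\iff g\in D_{ab}$. Therefore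
$$D'_{ab}=\Big(D_{ab}\setminus\bigcup_iV_i\Big)\cup\bigcup_i\{g\in V_i:\theta_i(g)<'_i0\},$$
and it suffices to prove that $D_{ab}\setminus\bigcup_iV_i$ is Presburger-definable.

**Step 4. The old cut outside the changed part.** Here we use the levels at $a$. The set $D=D_{ab}$ is a downset of $(\mathbb Z^I,\le_a)$. If $D=\emptyset$ or $D=\mathbb Z^I$, we are done. Otherwise call a coset of $C_k$ *critical* if it meets both $D$ and its complement. Cosets of $C_k$ are convex and linearly ordered, so at most one coset of each $C_k$ is critical. The coset $C_0$ is critical, cosets of $C_l=N_a$ are not, and a coset that contains a critical coset is critical. Let $k^*<l$ be maximal such that $C_{k^*}$ has a critical coset, say $q+C_{k^*}$. Then $q+C_k$ is critical for all $k\le k^*$, and $D=\bigsqcup_{k\le k^*}D_k$ with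
$$D_k=\{g\in q+C_k:\varphi_k(g-q)<0\}\ (k<k^*),\qquad D_{k^*}=\{g\in q+C_{k^*}:\varphi_{k^*}(g-q)\in\Delta\},$$
where $\Delta$ is a nonempty proper lower subset of $\varphi_{k^*}(C_{k^*})$. Indeed, for $k<k^*$ the elements of $q+C_k$ with $\varphi_k(g-q)<0$ (resp. $>0$) lie below (resp. above) the critical coset $q+C_{k+1}$, so they are in $D$ (resp. not in $D$). And $D\cap(q+C_{k^*})$ is a down-closed union of $C_{k^*+1}$-cosets, as none of these is critical.

*If $\varphi_k(C_k)$ is cyclic,* $D_k$ is Presburger-definable: after scaling it is a half-line condition on an integer-valued homomorphism, on a coset of a subgroup of $\mathbb Z^I$.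

*If $\varphi_k(C_k)$ is not cyclic,* the cut may have irrational slope, or lie at an irrational place; we show that almost all of it has been changed. Let $\mathcal A_i$ be the representative that is equivalent to the pair of Lemma 7.1 for $(I,a,k)$. By Proposition 5.7(a), statements 1 and 2 of that lemma hold for $\mathcal A_i$ with another $\kappa>0$. As $q+C_k$ is critical, there are $g_1,g_2\in q+C_k$ with $a+g_1<_Ib\le_Ia+g_2$. So for large $u$
$$a+g_1+u\le b+u\le a+g_2+u.$$
Let $g\in q+C_k$. For $u$ large, Lemma 7.1(1), with $g_2+u\in\mathbb N^I$ in place of $u$ and $c=g-g_2\in C_k$, gives $a+g+u\approx_ia+g_2+u\notin Z_i$. This holds in particular for $g=g_1$, so by convexity $b+u\approx_ia+g_2+u$, and hence $a+g+u\approx_ib+u\notin Z_i$. Thus $q+C_k\subseteq W_i$. By Lemma 7.1(2), for $g,g'\in q+C_k$ and $u$ large,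
$$\theta_i(g)-\theta_i(g')=\theta_i(a+g+u,a+g'+u)=\kappa\varphi_k(g-g').$$
So $\{g\in q+C_k:\theta_i(g)=0\}$ is empty or a single coset of $\ker\varphi_k=C_{k+1}$. Since $D_k$ is a union of $C_{k+1}$-cosets and $q+C_k\subseteq W_i$, the set $D_k\setminus V_i$ is empty or a single coset of $C_{k+1}$. So it is Presburger-definable.

In both cases $D_k\setminus\bigcup_jV_j$ is Presburger-definable, because all $V_j$ are. Hence so is $D\setminus\bigcup_jV_j=\bigcup_{k\le k^*}\big(D_k\setminus\bigcup_jV_j\big)$. By Step 3, $D'_{ab}$ is Presburger-definable, and by (4) so is $\le'$. This proves Theorem C, and with Section 2 it proves Theorems A and B: UL and IUL are both decidable. $\blacksquare$
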